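\title{Random subspaces of $\ell_p^n$ that are far from $\ell_p^k$}

\begin{abstract}
How far, in the Banach--Mazur distance, can a $k$-dimensional subspace $X$ of $\ell_p^n$ be from $\ell_p^k$? We disprove the conjecture that the distance is at most $C(p)\,n^{|1/p-1/2|}$ for all $1\le p<\infty$. For every $2<p<\infty$ and every $0<\delta<\frac{p-2}{p(7p-8)}$ there is an integer $h$ such that a Gaussian random subspace $X\subset\ell_p^{hk}$ of dimension $k$ satisfies $d(X,\ell_p^k)\ge k^{1/2-1/p+\delta}$ with probability tending to $1$ as $k\to\infty$. An isomorphism from $X$ onto $\ell_p^k$ is encoded by a $k\times k$ matrix. We show that all matrices that can arise have many small singular values, as a square Gaussian matrix does, and that this is incompatible, by a volume estimate, with a good bound on the inverse isomorphism.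
\end{abstract}

\section{Introduction}\label{sec:intro}

For $1\le p<\infty$ let $\ell_p^n$ be $\mathbb R^n$ with the norm $\|x\|_p=(\sum_{i=1}^n|x_i|^p)^{1/p}$; we write $|x|$ for $\|x\|_2$. The \emph{Banach--Mazur distance} between normed spaces $X$ and $Y$ of the same finite dimension is
\[
d(X,Y)=\inf\bigl\{\|S\|\,\|S^{-1}\| : S\colon X\to Y \text{ a linear isomorphism}\bigr\}.
\]
Equivalently, it is the infimum of the numbers $D$ for which some linear image of the unit ball of $X$ lies between the unit ball $B_Y$ of $Y$ and $DB_Y$. Composing isomorphisms gives $d(X,Z)\le d(X,Y)\,d(Y,Z)$.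

A subspace $X$ of $\ell_p^n$ inherits the norm $\|\cdot\|_p$ but, in general, no basis adapted to it. How far can $X$ be from the space $\ell_p^{\dim X}$? The following is Conjecture~2.a of \cite{problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{For each $1\le p<\infty$ there is a constant $C=C(p)$ such that for every $n$ and every nonzero subspace $X$ of $\ell_p^n$,}
\[
d\bigl(X,\ell_p^{\dim X}\bigr)\le C\,n^{|1/p-1/2|}.
\]

Put $\kappa=|1/p-1/2|$. The exponent comes from the comparison with Euclidean space:
\begin{equation}\label{eq:lp-l2}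
d(\ell_p^k,\ell_2^k)=k^{\kappa}.
\end{equation}
The identity map gives the upper bound, because $\|x\|_p\le|x|\le k^\kappa\|x\|_p$ for $p\ge2$ and $|x|\le\|x\|_p\le k^\kappa|x|$ for $p\le2$. For the lower bound, let $S\colon\ell_p^k\to\ell_2^k$ be an isomorphism. The average of $|S(\sum_l\pm e_l)|^2$ over all signs equals $\sum_l|Se_l|^2$. The vectors $\sum_l\pm e_l$ have norm $k^{1/p}$ and the vectors $e_l$ have norm $1$, so this quantity is at least $\max(k,k^{2/p})\|S^{-1}\|^{-2}$ and at most $\min(k,k^{2/p})\|S\|^2$; hence $\|S\|\,\|S^{-1}\|\ge k^\kappa$.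

The simplest cases agree with the conjecture. For $p=2$ every subspace is isometric to $\ell_2^{\dim X}$. For a coordinate subspace, and in particular for $X=\ell_p^n$, the distance is $1$. At the other extreme, if $d(X,\ell_2^k)\le C$, then by \eqref{eq:lp-l2} the distance $d(X,\ell_p^k)$ lies between $k^\kappa/C$ and $Ck^\kappa\le Cn^\kappa$. For a general subspace one can pass through Euclidean space. By a theorem of Lewis \cite{Lewis}, every $k$-dimensional subspace $X$ of $L_p$ satisfies $d(X,\ell_2^k)\le k^\kappa$. This applies to subspaces of $\ell_p^n$, which is isometric to a space of step functions in $L_p$, and together with \eqref{eq:lp-l2} it gives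
\begin{equation}\label{eq:lewis}
d(X,\ell_p^k)\le k^{2\kappa}\qquad\text{for every $k$-dimensional }X\subset\ell_p^n.
\end{equation}
Since $k^{2\kappa}\le n^\kappa$ for $k\le\sqrt n$, this proves the conjectured bound in small dimensions.

\begin{proposition}\label{prop:small-dim}
Let $1\le p<\infty$. If $X\subset\ell_p^n$ and $1\le\dim X\le\sqrt n$, then $d(X,\ell_p^{\dim X})\le n^{|1/p-1/2|}$.
\end{proposition}

When $k$ is proportional to $n$, the estimate \eqref{eq:lewis} gives only $n^{2\kappa}$. It pays the full factor $k^\kappa$ twice, once on the way from $X$ to $\ell_2^k$ and once on the way from $\ell_2^k$ to $\ell_p^k$. One would guess that this is wasteful: a subspace of $\ell_p^n$ that is far from Euclidean should be so because it resembles $\ell_p^k$, and then no subspace should be farther from $\ell_p^k$ than a Euclidean one. For $p>2$ this guess is wrong by a power of $n$. Put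
\[
\beta_p=\frac{p-2}{7p-8},\qquad \delta_p=\frac{\beta_p}{p}=\frac{p-2}{p(7p-8)}\qquad(2<p<\infty).
\]

\begin{theorem}\label{thm:main}
Let $2<p<\infty$, $\kappa=\frac12-\frac1p$ and $0<\delta<\delta_p$. There are $h,k_0\in\mathbb N$, depending only on $p$ and $\delta$, such that for all $k\ge k_0$ and $n=hk$ there is a $k$-dimensional subspace $X\subset\ell_p^n$ with
\[
d(X,\ell_p^k)\ge k^{\kappa+\delta}.
\]
In fact, if $V$ is a $k\times n$ matrix with independent $N(0,1)$ entries, then $X=\{V^\top\varphi:\varphi\in\mathbb R^k\}$ has this property on an event whose probability tends to $1$ as $k\to\infty$.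
\end{theorem}

\begin{corollary}\label{cor:refute}
Let $p,\delta,h$ be as in Theorem~\ref{thm:main}. There is $c=c(p,\delta)>0$ such that for all large $n$ some subspace $X\subset\ell_p^n$ of dimension $\lfloor n/h\rfloor$ satisfies $d(X,\ell_p^{\dim X})\ge c\,n^{|1/p-1/2|+\delta}$. In particular, the conjecture fails for every $2<p<\infty$.
\end{corollary}

\begin{proof}
Let $k=\lfloor n/h\rfloor$. For large $n$ we have $k\ge k_0$ and $k\ge n/(2h)$. The subspace given by Theorem~\ref{thm:main} lies in the coordinate subspace $\ell_p^{hk}$ of $\ell_p^n$, so $c=(2h)^{-\kappa-\delta}$ works.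
\end{proof}

The counterexamples are not confined to proportional dimension.

\begin{corollary}\label{cor:range}
Let $2<p<\infty$ and $\alpha>\frac{7p-8}{7p-6}$, a number smaller than $1$. There are $h\in\mathbb N$ and $\varepsilon>0$ such that for all large $n$ and all integers $k$ with $n^\alpha\le k\le n/h$, some $k$-dimensional $X\subset\ell_p^n$ satisfies $d(X,\ell_p^k)\ge n^{|1/p-1/2|+\varepsilon}$.
\end{corollary}

\begin{proof}
Since $\delta_p/\kappa=2/(7p-8)$, we have $\kappa/(\kappa+\delta_p)=(7p-8)/(7p-6)$, so the hypothesis says that $\alpha(\kappa+\delta_p)>\kappa$. Choose $\delta<\delta_p$ so close to $\delta_p$ that $\varepsilon=\alpha(\kappa+\delta)-\kappa>0$, and take $h,k_0$ from Theorem~\ref{thm:main}. For large $n$ we have $k\ge n^\alpha\ge k_0$, and the subspace $X\subset\ell_p^{hk}\subset\ell_p^n$ of the theorem satisfies $d(X,\ell_p^k)\ge k^{\kappa+\delta}\ge n^{\alpha(\kappa+\delta)}=n^{\kappa+\varepsilon}$.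
\end{proof}

We do not claim that the gain $\delta_p$ in the exponent is sharp, and the individual exponents $1\le p<2$ are not decided here.

Section~\ref{sec:reduction} translates the problem into one about matrices, explains the idea on two examples, and reduces Theorem~\ref{thm:main} to two propositions. Section~\ref{sec:tools} lists the standard facts that we use. The first proposition is proved in Sections~\ref{sec:gauss} and~\ref{sec:uniform}, the second in Section~\ref{sec:volume}.

\section{Reduction to a matrix problem}\label{sec:reduction}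

From now on $2<p<\infty$ is fixed and $q=p/(p-1)\in(1,2)$ is the conjugate exponent, so that
\[
\kappa=\tfrac12-\tfrac1p=\tfrac1q-\tfrac12\in(0,\tfrac12),
\]
and $|x|\le\|x\|_q$ for every vector $x$. We write $B_q^k$ and $B_2^k$ for the unit balls of $\ell_q^k$ and $\ell_2^k$. For a matrix $M$, $\|M\|$ is the operator norm between Euclidean spaces, $\|M\|_{HS}=(\sum_{i,l}M_{il}^2)^{1/2}$ is the Hilbert--Schmidt norm, and $s_1(M)\ge s_2(M)\ge\cdots$ are the singular values; an $a\times b$ matrix has $\min(a,b)$ of them, they are the same for $M$ and $M^\top$, $s_1(M)=\|M\|$ and $\sum_is_i(M)^2=\|M\|_{HS}^2$. A \emph{Gaussian} matrix or vector has independent $N(0,1)$ entries, and $m_p=\mathbb E|\gamma|^p$ for $\gamma\sim N(0,1)$. An assertion holds \emph{with probability tending to $1$} if it holds on a measurable event whose probability tends to $1$ as $k\to\infty$.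

Let $v_1,\dots,v_n\in\mathbb R^k$ be the columns of $V$, so that $(V^\top\varphi)_i=\langle v_i,\varphi\rangle$. We may think of $X$ as $\mathbb R^k$ with the norm $\varphi\mapsto\|V^\top\varphi\|_p$. When $V$ is Gaussian and $n=hk$, this norm has peaks. For a fixed Euclidean unit vector $\varphi$ we have $\mathbb E\|V^\top\varphi\|_p^p=m_pn$, whereas for $\varphi=v_i/|v_i|$ the norm is at least $|v_i|$, and $\mathbb E|v_i|^2=k$. The ratio $k^{1/2}/n^{1/p}$ equals $h^{-1/p}k^\kappa$. The norm of $\ell_p^k$ has peaks of the same relative height: it equals $1$ at $e_l$ and $k^{-\kappa}$ at $k^{-1/2}(\pm1,\dots,\pm1)$. But it has $k$ of them, in orthogonal directions, while $X$ has $hk$ of them, in random directions. The proof turns this mismatch into an estimate.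

\subsection{The matrix of an isomorphism}

\begin{lemma}\label{lem:factor}
Let $V$ be a $k\times n$ matrix of rank $k$ with columns $v_1,\dots,v_n$, and let $X=\{V^\top\varphi:\varphi\in\mathbb R^k\}\subset\ell_p^n$. If $d(X,\ell_p^k)<D$, then there is an invertible $k\times k$ matrix $T$ such that
\begin{itemize}
\item[(a)] $T=VA$ for an $n\times k$ matrix $A$ whose columns lie in $B_q^n$;
\item[(b)] $T^{-1}v_i\in DB_q^k$ for $i=1,\dots,n$.
\end{itemize}
\end{lemma}

\begin{proof}
Take an isomorphism $S\colon X\to\ell_p^k$ with $\|S\|\,\|S^{-1}\|<D$ and scale it so that $\|S\|\le1$ and $\|S^{-1}\|\le D$. For each $l$, the functional $f\mapsto(Sf)_l$ on $X$ has norm at most $1$, because $|(Sf)_l|\le\|Sf\|_p\le\|f\|_p$. By the Hahn--Banach theorem it extends to $\ell_p^n$ with the same norm, so there is $a_l\in B_q^n$ with $(Sf)_l=\langle a_l,f\rangle$ for $f\in X$. Let $A$ have columns $a_1,\dots,a_k$ and put $T=VA$. Then $SV^\top\varphi=A^\top V^\top\varphi=T^\top\varphi$ for all $\varphi\in\mathbb R^k$. The maps $S$ and $V^\top$ are injective, so $T^\top$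 and $T$ are invertible.

Every $u\in\mathbb R^k$ has the form $u=T^\top\varphi$, and then
\[
|\langle T^{-1}v_i,u\rangle|=|\langle v_i,\varphi\rangle|\le\|V^\top\varphi\|_p\le D\,\|SV^\top\varphi\|_p=D\,\|u\|_p .
\]
By the duality of $\ell_p^k$ and $\ell_q^k$, this means $\|T^{-1}v_i\|_q\le D$.
\end{proof}

Condition (a) says that the $k$ columns of $T$ lie in the convex body $V(B_q^n)$, and limits how large $T$ can be. Condition (b) says that the $n$ points $v_i$ lie in $D\,T(B_q^k)$, and limits how small $T$ can be. We have to show that for Gaussian $V$ the two conditions are incompatible when $D=k^{\kappa+\delta}$.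

\subsection{Two examples}

\begin{example}[the coordinate projection]\label{ex:coord}
Let $V$ be Gaussian, $n>k$, and let the columns of $A$ be $e_1,\dots,e_k$. Then $T=[v_1,\dots,v_k]$, which corresponds to projecting $X$ onto the first $k$ coordinates, and $T^{-1}v_i=e_i$ for $i\le k$. Consider $w=T^{-1}v_{k+1}$, so that $v_{k+1}=\sum_{l\le k}w_lv_l$. Fix $l$ and let $u$ be a unit normal to the span of the vectors $v_m$ with $m\le k$, $m\ne l$. Taking the inner product with $u$ gives $w_l=\langle v_{k+1},u\rangle/\langle v_l,u\rangle$. Given the vectors $v_m$, this is a ratio of two independent $N(0,1)$ variables, so $\mathbb P(|w_l|\ge1)=\frac12$. The number $Z\le k$ of indices $l$ with $|w_l|\ge1$ has mean $k/2$, and $k/2\le k/4+\frac34k\,\mathbb P(Z\ge k/4)$ gives $\mathbb P(Z\ge k/4)\ge\frac13$. So with probability at least $\frac13$, condition (b) requires $D\ge(k/4)^{1/q}$, and $k^{1/q}=k^{\kappa+1/2}$.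
\end{example}

The obvious choice of $T$ thus misses the conjectured bound by a factor of order $\sqrt k$. The next example isolates the mechanism that we shall exploit: small singular values of $T$ make condition (b) unlikely.

\begin{example}[a fixed diagonal matrix]\label{ex:diag}
Let $T$ be a deterministic diagonal $k\times k$ matrix with positive diagonal entries, the last $j$ of which are at most $\sigma$. Let $v\in\mathbb R^k$ be Gaussian and let $g\in\mathbb R^j$ consist of its last $j$ coordinates. Then $\|T^{-1}v\|_q\ge\|g\|_q/\sigma$, so $T^{-1}v\in DB_q^k$ forces $\|g\|_q\le\tau j^{1/q}$, where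
\[
\tau=D\sigma j^{-1/q}.
\]
In that case at most $2^{-q}j<j/2$ coordinates of $g$ exceed $2\tau$ in absolute value, so at least $j/2$ coordinates lie in $[-2\tau,2\tau]$. Each does so with probability at most $4\tau/\sqrt{2\pi}\le1.6\,\tau$. For $\tau\le\frac12$, a union bound over the at most $2^j$ sets of coordinates gives
\[
\mathbb P\bigl(T^{-1}v\in DB_q^k\bigr)\le2^j(1.6\,\tau)^{j/2}\le(7\tau)^{j/2}.
\]
Thus condition (b) is exponentially unlikely, even for one vector, unless $D$ is at least of order $j^{1/q}/\sigma$.
\end{example}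

Which pairs $(j,\sigma)$ should we expect? For a fixed $a\in B_q^n$ we have $\mathbb E|Va|^2=k|a|^2\le k$. If the columns of $T$ could be chosen orthogonal and of length $\sqrt k$, then $j=k$, $\sigma=\sqrt k$ would be the relevant pair, and the threshold would be $k^{1/q-1/2}=k^\kappa$, the bound of the conjecture. A square Gaussian matrix is much worse: Section~\ref{sec:gauss} shows that $j$ of its singular values are at most of order $j/\sqrt k$. For $\sigma=j/\sqrt k$ the threshold becomes
\begin{equation}\label{eq:threshold}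
\frac{j^{1/q}}{\sigma}=\sqrt k\,j^{-1/p}=k^\kappa\Bigl(\frac kj\Bigr)^{1/p},
\end{equation}
and $j\approx k^{1-\beta}$ gains the factor $k^{\beta/p}$ over $k^\kappa$.

Three things separate this computation from a proof. The matrix $T$ is not Gaussian but an arbitrary product $VA$, with $A$ chosen after $V$ is known; it is not diagonal; and it is not independent of the vectors $v_i$. Proposition~\ref{prop:sv} deals with the first point, Proposition~\ref{prop:vol} with the other two.

\subsection{The two propositions}

Let $0<\delta<\delta_p$. Fix $\beta$ with $p\delta<\beta<\beta_p$, put $\theta=\beta/p-\delta>0$, and fix $h\in\mathbb N$ with $(\beta+\kappa)/h\le\theta/2$. Let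
\begin{equation}\label{eq:param}
n=hk,\qquad j=\lceil k^{1-\beta}\rceil,\qquad \sigma=C_1\frac{j}{\sqrt k}\ \text{ with } C_1=11000,\qquad D=k^{\kappa+\delta},
\end{equation}
and let $V$ be a Gaussian $k\times n$ matrix with columns $v_1,\dots,v_n$. Since $0<\beta<\beta_p<\frac17$, we have
\begin{equation}\label{eq:j}
\sqrt k\le j\le k,\qquad k^{-\beta}\le j/k\le2k^{-\beta}\to0 .
\end{equation}

\begin{proposition}\label{prop:sv}
With probability tending to $1$, every $n\times k$ matrix $A$ with columns in $B_q^n$ satisfies $s_{k-j+1}(VA)\le\sigma$.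
\end{proposition}

\begin{proposition}\label{prop:vol}
With probability tending to $1$, there do not exist a $k\times j$ matrix $O$ with $O^\top O=I_j$, a $k\times j$ matrix $M$ with $\|M\|\le\sigma$, and vectors $w_1,\dots,w_n\in DB_q^k$ such that
\begin{equation}\label{eq:system}
O^\top v_i=M^\top w_i\qquad(i=1,\dots,n).
\end{equation}
\end{proposition}

The system \eqref{eq:system} is the system $v_i=Tw_i$ projected onto the $j$ directions in which $T$ is small. In Example~\ref{ex:diag}, $O^\top$ is the projection onto the last $j$ coordinates.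

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Consider the intersection of the events of Propositions~\ref{prop:sv} and~\ref{prop:vol} with the almost sure event that $V$ has rank $k$. Its probability tends to $1$, so it is nonempty for $k\ge k_0$. On it $\dim X=k$; suppose that $d(X,\ell_p^k)<D$. Let $T=VA$ be given by Lemma~\ref{lem:factor} and put $w_i=T^{-1}v_i\in DB_q^k$. Write the singular value decomposition $T=\sum_{l=1}^ks_l(T)\,y_lz_l^\top$ with orthonormal bases $(y_l)$ and $(z_l)$, let $O$ have columns $y_{k-j+1},\dots,y_k$, and put $M=T^\top O$. The columns of $M$ are the orthogonal vectors $s_l(T)z_l$, $l>k-j$, so $\|M\|=s_{k-j+1}(T)\le\sigma$ by Proposition~\ref{prop:sv}. Moreover $M^\top w_i=O^\top Tw_i=O^\top v_i$ for all $i$. This contradicts Proposition~\ref{prop:vol}. Hence $d(X,\ell_p^k)\ge D=k^{\kappa+\delta}$.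
\end{proof}

\begin{remark}\label{rem:param}
The two conditions on $\beta$ pull in opposite directions. The gain in \eqref{eq:threshold} improves as $j$ decreases, and $\beta>p\delta$ says that $D$ lies below that threshold by the factor $k^{-\theta}$; this is used only in Proposition~\ref{prop:vol}. The condition $\beta<\beta_p$ keeps $j$ large enough for the union bound over $A$ in Proposition~\ref{prop:sv}. The size of $h$ matters only in Proposition~\ref{prop:vol}, and some condition on $h$ is necessary: for $h=1$ we have $X=\ell_p^k$ almost surely.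
\end{remark}

\section{Standard facts}\label{sec:tools}

\begin{itemize}
\item[(F1)] \emph{Rotation invariance.} If $G$ is a Gaussian $a\times b$ matrix and $U$, $Q$ are fixed matrices of sizes $b\times b'$ and $a\times a'$ with orthonormal columns, then $GU$ and $Q^\top G$ are Gaussian.
\item[(F2)] \emph{Gaussian concentration.} If $|F(x)-F(y)|\le\Lambda|x-y|$ on $\mathbb R^d$ and $g\in\mathbb R^d$ is Gaussian, then for $u>0$ each of the events $F(g)\le\mathbb EF(g)-u$ and $F(g)\ge\mathbb EF(g)+u$ has probability at most $e^{-u^2/(2\Lambda^2)}$. For functions of a matrix, the Euclidean norm is $\|\cdot\|_{HS}$.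
\item[(F3)] \emph{Extreme singular values} (Gordon; Davidson--Szarek). If $G$ is a Gaussian $a\times b$ matrix with $b\le a$, then $\mathbb Es_b(G)\ge\sqrt a-\sqrt b$ and $\mathbb E\|G\|\le\sqrt a+\sqrt b$.
\item[(F4)] \emph{Weyl's inequality.} $s_{a+b-1}(M+M')\le s_a(M)+s_b(M')$ whenever the indices are admissible.
\item[(F5)] \emph{Interlacing.} If $H$ is $a\times b$ with $b\le a$ and $R$ arises from $H$ by deleting $J$ columns, then $s_{i+J}(H)\le s_i(R)\le s_i(H)$ for $1\le i\le b-J$.
\item[(F6)] \emph{Min--max principle.} For a $k\times k$ matrix $M$ we have $s_{k-m+1}(M)\le t$ if and only if $|M^\top x|\le t|x|$ for all $x$ in some $m$-dimensional subspace.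
\item[(F7)] \emph{Mirsky's inequality.} $\sum_i(s_i(H)-s_i(H'))^2\le\|H-H'\|_{HS}^2$. In particular, each $s_i$ is $1$-Lipschitz.
\item[(F8)] \emph{Blaschke--Santal\'o inequality.} Let $L\subset\mathbb R^j$ be a symmetric convex body, that is, a compact convex set with nonempty interior and $L=-L$, and let $L^\circ=\{\varphi:\langle x,\varphi\rangle\le1\text{ for all }x\in L\}$ be its polar. Then $\mathrm{vol}(L)\,\mathrm{vol}(L^\circ)\le\omega_j^2$, where $\omega_j=\mathrm{vol}(B_2^j)$. Also $\omega_j\le(2\pi e/j)^{j/2}$: the Gaussian density is at least $(2\pi e)^{-j/2}$ on $\sqrt j\,B_2^j$, so $1\ge(2\pi e)^{-j/2}j^{j/2}\omega_j$.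
\item[(F9)] \emph{Nets.} Let $\mathcal S$ be a subset of the unit ball of a $d$-dimensional normed space and $0<\varepsilon\le1$. There is $\mathcal N\subset \mathcal S$ with $|\mathcal N|\le(3/\varepsilon)^d$ such that every point of $\mathcal S$ is within $\varepsilon$ of $\mathcal N$. Indeed, take a maximal subset $\mathcal N$ whose points have mutual distances greater than $\varepsilon$; the balls of radius $\varepsilon/2$ around them are disjoint and lie in the ball of radius $1+\varepsilon/2$, so $|\mathcal N|\le(1+2/\varepsilon)^d$.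
\end{itemize}

\section{Small singular values of a square Gaussian matrix}\label{sec:gauss}

Let $H$ be a Gaussian $N\times N$ matrix. We need to know that $H$ has $2j$ singular values of order at most $j/\sqrt N$, and we need this with a failure probability small enough for a union bound over more than $e^{N}$ matrices. We first bound the expected number of small singular values from below and then apply concentration. Small singular values are detected by the sum $\sum_is_i^{-2}$, whose expectation can be computed exactly.

\begin{lemma}\label{lem:negmom}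
Let $4\le m<N$, let $R$ be a Gaussian $N\times(N-m)$ matrix, and let $d_i$ be the distance from the $i$-th column of $R$ to the span of the other columns. Then almost surely $\sum_is_i(R)^{-2}=\sum_id_i^{-2}$, and
\[
\mathbb E\,d_i^{-2}=\frac1{m-1},\qquad \mathbb E\,d_i^{-4}=\frac1{(m-1)(m-3)} .
\]
\end{lemma}

\begin{proof}
Almost surely the columns $r_i$ of $R$ are linearly independent, and $\sum_is_i(R)^{-2}$ is the trace of $(R^\top R)^{-1}$. Let $y_i=R(R^\top R)^{-1}e_i$. Then $|y_i|^2=((R^\top R)^{-1})_{ii}$ and $R^\top y_i=e_i$. So $y_i$ lies in the span of all columns, is orthogonal to $r_l$ for $l\ne i$, and $\langle r_i,y_i\rangle=1$. Hence $d_i=\langle r_i,y_i\rangle/|y_i|=1/|y_i|$, which proves the identity.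

Given the other columns, $d_i$ is the length of the projection of $r_i$ onto a fixed subspace of dimension $N-(N-m-1)=m+1$. By (F1), $d_i^2$ has the $\chi^2$ distribution with $d=m+1$ degrees of freedom, whose density is proportional to $x^{d/2-1}e^{-x/2}$. Therefore $\mathbb E\,d_i^{-2r}=2^{-r}\Gamma(\frac d2-r)/\Gamma(\frac d2)$ for $r<d/2$. This is $1/(d-2)$ for $r=1$ and $1/((d-2)(d-4))$ for $r=2$.
\end{proof}

For the square matrix $H$ itself the distances satisfy $d_i^2\sim\chi^2_1$, the expectation of $\sum_is_i(H)^{-2}$ is infinite, and a single tiny singular value can dominate the sum. We therefore delete $J$ columns. For the resulting matrix $R_J$ the sum has mean about $N/J$, while by (F3) each term is typically at most of order $N/J^2$. A comparison with the matrix $R_{4J}$ obtained by deleting $4J$ columns shows that a fixed fraction of the sum comes from the $3J$ smallest singular values, and then a fixed fraction of these must be of order $J/\sqrt N$.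

\begin{lemma}\label{lem:mean}
Let $H$ be a Gaussian $N\times N$ matrix and let $J$ be an integer with $J\ge6$, $J^2\ge200N$ and $J\le N/16$. Then $\mathbb E\,\#\{i:s_i(H)\le5J/\sqrt N\}\ge J/64$.
\end{lemma}

\begin{proof}
For $m<N$ let $R_m$ consist of the first $N-m$ columns of $H$. Consider the sum of $3J$ terms
\[
Z=\sum_{i=N-4J+1}^{N-J}s_i(R_J)^{-2}.
\]

\emph{The mean of $Z$.} By (F5), $s_i(R_J)^{-2}\le s_i(R_{4J})^{-2}$ for $i\le N-4J$, so $Z\ge\sum_is_i(R_J)^{-2}-\sum_is_i(R_{4J})^{-2}$. By Lemma~\ref{lem:negmom}, $N-J\ge\frac{15}{16}N$ and $4J-1\ge3J$,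
\[
\mathbb EZ\ge\frac{N-J}{J-1}-\frac{N-4J}{4J-1}\ge\frac{15N}{16J}-\frac N{3J}=\frac{29N}{48J}\ge\frac N{2J}.
\]

\emph{Removing the atypical event.} Let $\mathcal E$ be the event $s_{N-J}(R_J)\ge J/(4\sqrt N)$. By (F3), $\mathbb Es_{N-J}(R_J)\ge\sqrt N-\sqrt{N-J}=J/(\sqrt N+\sqrt{N-J})\ge J/(2\sqrt N)$, so (F2) and (F7) give $\mathbb P(\mathcal E^c)\le e^{-J^2/(32N)}$. Let $d_i$ be the distances of Lemma~\ref{lem:negmom} for $R_J$. Then $Z\le\sum_id_i^{-2}$, and by the Cauchy--Schwarz inequality, $J-3\ge J/2$ and $e^{-200/64}<\frac1{16}$,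
\[
\mathbb E[Z\,1_{\mathcal E^c}]\le\sum_{i=1}^{N-J}(\mathbb E\,d_i^{-4})^{1/2}\,\mathbb P(\mathcal E^c)^{1/2}\le\frac N{J-3}\,e^{-J^2/(64N)}\le\frac{2N}J\cdot\frac1{16}=\frac N{8J}.
\]
Hence $\mathbb E[Z\,1_{\mathcal E}]\ge3N/(8J)$.

\emph{Counting large terms.} Let $\nu$ be the number of indices $i$ with $s_i(R_J)^{-2}\ge N/(24J^2)$. On $\mathcal E$ every term of $Z$ is at most $16N/J^2$, and the terms not counted by $\nu$ add up to at most $3J\cdot N/(24J^2)=N/(8J)$. Thus
\[
\frac{3N}{8J}\le\mathbb E[Z\,1_{\mathcal E}]\le\frac N{8J}+\frac{16N}{J^2}\,\mathbb E\nu,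
\]
that is, $\mathbb E\nu\ge J/64$. For each index $i$ counted by $\nu$, (F5) gives $s_{i+J}(H)\le s_i(R_J)\le\sqrt{24}\,J/\sqrt N\le5J/\sqrt N$. So $H$ has at least $\nu$ singular values not exceeding $5J/\sqrt N$.
\end{proof}

The number of singular values below a level is not a Lipschitz function of $H$. To apply (F2), we replace the indicator function of $[0,t]$ by $x\mapsto(t-x)_+=\max(t-x,0)$.

\begin{lemma}\label{lem:conc}
Let $H$ be a Gaussian $N\times N$ matrix, let $j\in\mathbb N$ be such that $J=512j$ satisfies the conditions of Lemma~\ref{lem:mean}, and let $t=10J/\sqrt N$. Then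
\[
\mathbb P\bigl(\#\{i:s_i(H)\le t\}<2j\bigr)\le e^{-j^4/N^2}.
\]
\end{lemma}

\begin{proof}
Let $F(H)=\sum_{i=1}^N(t-s_i(H))_+$. By the Cauchy--Schwarz inequality and (F7), $|F(H)-F(H')|\le\sum_i|s_i(H)-s_i(H')|\le\sqrt N\,\|H-H'\|_{HS}$. Each singular value not exceeding $t/2=5J/\sqrt N$ contributes at least $t/2$ to $F$, so Lemma~\ref{lem:mean} gives $\mathbb EF\ge\frac t2\cdot\frac J{64}=4jt$. If fewer than $2j$ singular values are at most $t$, then $F<2jt\le\mathbb EF-2jt$. By (F2) this has probability at most $\exp(-2j^2t^2/N)$, and $2j^2t^2/N=200\cdot512^2j^4/N^2\ge j^4/N^2$.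
\end{proof}

\section{Small singular values of all products $VA$}\label{sec:uniform}

\subsection{One fixed matrix}

If $A=U\Sigma W^\top$ is a singular value decomposition of a fixed matrix, then $VA=G\Sigma W^\top$ with $G=VU$ square Gaussian. The difficulty is that $\Sigma$ may have entries as large as $\sqrt k$, which could enlarge the small singular values of $G$. But at most half of the entries can exceed $\sqrt2$, and we test $(VA)^\top$ only on vectors orthogonal to the corresponding columns of $G$.

\begin{lemma}\label{lem:fixed}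
Let $n\ge k$ and $\sqrt k\le j\le k/16384$. Let $V$ be a Gaussian $k\times n$ matrix and $A$ a fixed $n\times k$ matrix with $\|A\|_{HS}^2\le k$. Then
\[
\mathbb P\bigl(s_{k-2j+1}(VA)>10240\,j/\sqrt k\bigr)\le e^{-j^4/k^2}.
\]
\end{lemma}

\begin{proof}
Write $A=U\Sigma W^\top$, where $U$ is $n\times k$ with orthonormal columns, $W$ is orthogonal and $\Sigma$ is diagonal with entries $s_1(A)\ge\dots\ge s_k(A)$. Let $r=\lfloor k/2\rfloor$ and $N=k-r$, so $k/2\le N\le k$. Since $(r+1)s_{r+1}(A)^2\le\|A\|_{HS}^2\le k$ and $r+1>k/2$, the diagonal matrix $\Sigma_2$ with entries $s_{r+1}(A),\dots,s_k(A)$ has $\|\Sigma_2\|\le\sqrt2$.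

By (F1), $G=VU$ is a Gaussian $k\times k$ matrix. Write $G=[G_1,G_2]$, where $G_1$ consists of the first $r$ columns. Almost surely $G_1$ has rank $r$. Let $Q$ be a $k\times N$ matrix whose columns are an orthonormal basis of the orthogonal complement of the range of $G_1$, chosen as a measurable function of $G_1$ (apply the Gram--Schmidt process to the projections of $e_1,\dots,e_k$ onto the complement). Given $G_1$, the matrix $H=Q^\top G_2$ is Gaussian of size $N\times N$ by (F1); hence it is so unconditionally. For $\psi\in\mathbb R^N$ we have $G_1^\top Q\psi=0$, and therefore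
\begin{equation}\label{eq:compress}
|(VA)^\top Q\psi|=|W\Sigma G^\top Q\psi|=|\Sigma_2G_2^\top Q\psi|=|\Sigma_2H^\top\psi|\le\sqrt2\,|H^\top\psi| .
\end{equation}

The number $J=512j$ satisfies $J\ge6$, $J^2\ge512^2k\ge200N$ and $J\le k/32\le N/16$. By Lemma~\ref{lem:conc}, outside an event of probability at most $e^{-j^4/N^2}\le e^{-j^4/k^2}$ we have $s_{N-2j+1}(H)\le t=5120\,j/\sqrt N$. By (F6) there is then a $2j$-dimensional subspace of $\mathbb R^N$ on which $|H^\top\psi|\le t|\psi|$. Its image under the isometry $Q$ is a $2j$-dimensional subspace of $\mathbb R^k$ on which $|(VA)^\top x|\le\sqrt2\,t|x|$, by \eqref{eq:compress}. By (F6) and $N\ge k/2$,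
\[
s_{k-2j+1}(VA)\le\sqrt2\,t\le\sqrt2\cdot5120\cdot\sqrt2\,\frac j{\sqrt k}=10240\,\frac j{\sqrt k}. \qedhere
\]
\end{proof}

\subsection{All matrices at once}

With the parameters \eqref{eq:param}, the failure probability in Lemma~\ref{lem:fixed} is at most $\exp(-k^{2-4\beta})$. The matrices $A$ depend on $nk=hk^2$ real parameters, so a fine net in operator norm is far too large for a union bound. Here $q<2$ comes in. A vector in $B_q^n$ has at most $\eta^{-q}$ entries of size at least $\eta$, and the remaining entries have squared Euclidean norm at most $\eta^{2-q}$. The large entries can be enumerated. The small entries form a matrix $A_2$ for which we control $\|VA_2\|_{HS}$ rather than $\|VA_2\|$; by Weyl's inequality this is enough if we give up $j$ of the $2j$ small singular values. We need $\|VA_2\|_{HS}^2$ to be of order $j\cdot(j/\sqrt k)^2=j^3/k$, and it is at most of order $n\cdot k\eta^{2-q}$. This determines $\eta$.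

\begin{proof}[Proof of Proposition~\ref{prop:sv}]
Let $k$ be so large that $j\le k/16384$, which is possible by \eqref{eq:j}. Define $\eta\in(0,1)$ and $m\in\mathbb N$ by
\[
\eta^{2-q}=\frac1h\Bigl(\frac jk\Bigr)^3,\qquad m=\lfloor\eta^{-q}\rfloor .
\]
Since $2\kappa=(2-q)/q$ and $k/j\le k^\beta$, we have $m\le(h(k/j)^3)^{1/(2\kappa)}\le h^{1/(2\kappa)}k^{3\beta/(2\kappa)}$.

\emph{A finite family.} Let $\mathcal A$ be the set of $n\times k$ matrices with entries in $n^{-2}\mathbb Z$ each of whose columns has at most $m$ nonzero entries and Euclidean norm at most $1$. It does not depend on $V$. A column is determined by a list of $m$ pairs (position, value), padded with zero values if necessary, with $n$ choices for the position and at most $2n^2+1\le3n^2$ choices for the value in $[-1,1]$. As $3n^3\le n^4$, we get $|\mathcal A|\le n^{4mk}$. Every $A_1\in\mathcal A$ has $\|A_1\|_{HS}^2\le k$. By Lemma~\ref{lem:fixed} and $j^4/k^2\ge k^{2-4\beta}$, the probability that $s_{k-2j+1}(VA_1)>10240\,j/\sqrt k$ for some $A_1\in\mathcal A$ is at most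
\[
\exp\Bigl(4h^{1/(2\kappa)}k^{1+3\beta/(2\kappa)}\log(hk)-k^{2-4\beta}\Bigr).
\]
This tends to $0$ because $1+\frac{3\beta}{2\kappa}<2-4\beta$. Indeed, the last inequality is equivalent to $\beta<\frac{2\kappa}{8\kappa+3}$, and $2\kappa=(p-2)/p$ gives $\frac{2\kappa}{8\kappa+3}=\frac{p-2}{4(p-2)+3p}=\beta_p$.

By (F3), $\mathbb E\|V\|\le\sqrt n+\sqrt k\le2\sqrt n$, so (F2) gives $\|V\|\le3\sqrt n$ with probability at least $1-e^{-n/2}$. For the rest of the proof we work on the event, of probability tending to $1$, that $\|V\|\le3\sqrt n$ and $s_{k-2j+1}(VA_1)\le10240\,j/\sqrt k$ for all $A_1\in\mathcal A$.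

\emph{Decomposition of $A$.} Let $A$ have columns $a_1,\dots,a_k\in B_q^n$. Let $A_2$ be obtained from $A$ by keeping the entries with $|A_{il}|<\eta$ and replacing the others by $0$. Let $A_1$ be obtained from $A-A_2$ by rounding every entry toward $0$ to a multiple of $n^{-2}$, and let $A_3=A-A_1-A_2$.

We have $A_1\in\mathcal A$. Indeed, if $a_l$ has $m_l$ entries of absolute value at least $\eta$, then $m_l\eta^q\le\|a_l\|_q^q\le1$, so $m_l\le m$; and the $l$-th column of $A_1$ has Euclidean norm at most $|a_l|\le\|a_l\|_q\le1$.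

For $A_2$ we have $\|A_2\|_{HS}^2\le\eta^{2-q}\sum_{i,l}|A_{il}|^q\le k\eta^{2-q}$, and hence
\[
(j+1)\,s_{j+1}(VA_2)^2\le\|VA_2\|_{HS}^2\le\|V\|^2\|A_2\|_{HS}^2\le9hk\cdot k\cdot\frac{j^3}{hk^3}=\frac{9j^3}k .
\]
So $s_{j+1}(VA_2)\le3j/\sqrt k$.

The $nk$ entries of $A_3$ are smaller than $n^{-2}$ in absolute value, so $\|VA_3\|\le3\sqrt n\cdot\sqrt{nk}\,n^{-2}\le3\le3j/\sqrt k$, by \eqref{eq:j}.

Two applications of (F4), with $(k-2j+1)+(j+1)-1=k-j+1$, give
\[
s_{k-j+1}(VA)\le s_{k-2j+1}(VA_1)+s_{j+1}(VA_2)+\|VA_3\|\le10246\,\frac j{\sqrt k}\le\sigma. \qedhere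
\]
\end{proof}

\begin{remark}\label{rem:q2}
For $q=2$ the conclusion of Proposition~\ref{prop:sv} fails when $h\ge2$ and $j=\lceil k^{1-\beta}\rceil$ with any $\beta\in(0,1)$. The matrix $A=s_k(V)\,V^\top(VV^\top)^{-1}$ has operator norm $1$, so its columns lie in $B_2^n$, and $VA=s_k(V)I_k$. By (F2) and (F3), $s_k(V)\ge\frac12(\sqrt h-1)\sqrt k$ with probability tending to $1$, while $\sigma/\sqrt k=C_1j/k\to0$.
\end{remark}

\section{The volumetric obstruction}\label{sec:volume}

\subsection{One fixed pair $(O,M)$}

For fixed $O$ the vector $O^\top v_i$ is Gaussian in $\mathbb R^j$, and \eqref{eq:system} places it in the set $M^\top(DB_q^k)$. We must bound the Gaussian measure of this set for an arbitrary $M$, and it suffices to bound its volume. The volume of a linear image of $B_q^k$ in $\mathbb R^j$ is hard to compute directly, but the polar body is the unit ball of the explicit seminorm $D\|M\varphi\|_p$. A moment computation shows that the polar body is large, and the Blaschke--Santal\'o inequality converts this into the required upper bound. We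 add a Euclidean ball to absorb the errors of the later discretization; its radius is chosen so that it costs only a constant factor. The quantity $D\sigma j^{-1/q}$ of Example~\ref{ex:diag} reappears.

\begin{lemma}\label{lem:smallball}
Let $D,\sigma>0$, let $M$ be a $k\times j$ matrix with $\|M\|\le\sigma$, and put
\[
\rho=D\sigma j^{-\kappa},\qquad L=M^\top(DB_q^k)+\rho B_2^j\subset\mathbb R^j .
\]
If $g\in\mathbb R^j$ is Gaussian and $c_p=(4m_p)^{1/p}+2$, then $\mathbb P(g\in L)\le2\bigl(ec_p\,D\sigma j^{-1/q}\bigr)^j$.
\end{lemma}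

\begin{proof}
The set $L$ is a symmetric convex body. Its support function $\|\varphi\|_{L^\circ}=\max_{x\in L}\langle x,\varphi\rangle$ is a norm with unit ball $L^\circ$. The maximum over a sum of two sets is the sum of the maxima, and $\max_{w\in DB_q^k}\langle w,M\varphi\rangle=D\|M\varphi\|_p$, so
\[
\|\varphi\|_{L^\circ}=D\|M\varphi\|_p+\rho|\varphi| .
\]
The $l$-th coordinate of $Mg$ is $\langle M^\top e_l,g\rangle\sim N(0,|M^\top e_l|^2)$. We have $|M^\top e_l|\le\sigma$, and $\sum_l|M^\top e_l|^2=\|M\|_{HS}^2\le j\sigma^2$ because $M$ has $j$ columns, each of norm at most $\sigma$. Since $p>2$,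
\begin{equation}\label{eq:moment}
\mathbb E\|Mg\|_p^p=m_p\sum_{l=1}^k|M^\top e_l|^p\le m_p\,\sigma^{p-2}\sum_{l=1}^k|M^\top e_l|^2\le m_p\,j\sigma^p .
\end{equation}
By Markov's inequality, each of the events $\|Mg\|_p^p>4m_pj\sigma^p$ and $|g|^2>4j$ has probability at most $\frac14$. Outside both events, $\rho|g|\le2D\sigma j^{1/2-\kappa}=2D\sigma j^{1/p}$ and hence $\|g\|_{L^\circ}\le R:=c_pD\sigma j^{1/p}$. The Gaussian density is at most $(2\pi)^{-j/2}$, so
\[
\tfrac12\le\mathbb P(g\in RL^\circ)\le(2\pi)^{-j/2}R^j\,\mathrm{vol}(L^\circ).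
\]
By (F8), $\mathrm{vol}(L)\le2\omega_j^2(2\pi)^{-j/2}R^j$, and therefore
\[
\mathbb P(g\in L)\le(2\pi)^{-j/2}\mathrm{vol}(L)\le2\Bigl(\frac{2\pi e}j\Bigr)^{j}(2\pi)^{-j}R^j=2\Bigl(\frac{eR}j\Bigr)^j .
\]
Finally $R/j=c_pD\sigma j^{1/p-1}=c_pD\sigma j^{-1/q}$.
\end{proof}

Equality holds in \eqref{eq:moment} when $j$ rows of $M$ are $\sigma e_1^\top,\dots,\sigma e_j^\top$ and the others vanish, which is the situation of Example~\ref{ex:diag} with the last $j$ diagonal entries equal to $\sigma$.

\subsection{All pairs at once}

In \eqref{eq:system} the pair $(O,M)$ may depend on $V$, so we take a union bound over nets. This is why Proposition~\ref{prop:vol} is stated for $(O,M)$ and not for $T$. Lemma~\ref{lem:smallball} gains a factor of order $k^{-\theta}$ for each of the $jn=hjk$ scalar equations in \eqref{eq:system}. A net costs a bounded power of $k$ per parameter. The matrix $T$ has $k^2$ parameters, far more than $hjk$, whereas $O$ and $M$ have $jk$ entries each, and a large $h$ settles the balance in our favor.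

\begin{proof}[Proof of Proposition~\ref{prop:vol}]
Let $\rho=D\sigma j^{-\kappa}$. Since $D\ge k^\kappa\ge j^\kappa$, we have $\rho\ge\sigma\ge j/\sqrt k$. As $\mathbb E|v_i|\le\sqrt k$, (F2) shows that the event $\mathcal G=\{\max_i|v_i|\le2\sqrt k\}$ has probability at least $1-hke^{-k/2}\to1$.

\emph{Nets.} Apply (F9) in the $jk$-dimensional space of $k\times j$ matrices with the operator norm. The set $\{O:O^\top O=I_j\}$ lies in the unit ball, so it contains a net $\mathcal O$ of precision $\varepsilon_1=j/(4k)$ with $|\mathcal O|\le(12k/j)^{jk}$. By scaling, the ball $\{M:\|M\|\le\sigma\}$ contains a net $\mathcal M$ of precision $\varepsilon_2\sigma$, where $\varepsilon_2=\frac12j^{-\kappa}$, with $|\mathcal M|\le(6j^\kappa)^{jk}$. By \eqref{eq:j} and the choice of $h$,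
\begin{equation}\label{eq:nets}
|\mathcal O|\,|\mathcal M|\le\bigl(72\,k^{\beta+\kappa}\bigr)^{jk}=\bigl(72\,k^{\beta+\kappa}\bigr)^{jn/h}\le\bigl(72\,k^{\theta/2}\bigr)^{jn}.
\end{equation}

\emph{Approximation.} Suppose that $\mathcal G$ occurs and that $O,M,w_1,\dots,w_n$ solve \eqref{eq:system}. Choose $O'\in\mathcal O$ and $M'\in\mathcal M$ with $\|O-O'\|\le\varepsilon_1$ and $\|M-M'\|\le\varepsilon_2\sigma$. Since $q<2$, $|w_i|\le\|w_i\|_q\le D$. Hence
\[
|O'^\top v_i-M'^\top w_i|=|(O'-O)^\top v_i+(M-M')^\top w_i|\le\frac{j}{4k}\cdot2\sqrt k+\varepsilon_2\sigma D\le\frac\rho2+\frac\rho2 .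
\]
So $O'^\top v_i\in L(M'):=M'^\top(DB_q^k)+\rho B_2^j$ for all $i$. Let $\mathcal B$ be the event that this holds for some pair $(O',M')\in\mathcal O\times\mathcal M$ and all $i$; it is measurable, since the nets are finite and the sets $L(M')$ are closed. On $\mathcal G\setminus\mathcal B$ the system \eqref{eq:system} has no solution, so it remains to show that $\mathbb P(\mathcal B)\to0$.

\emph{Union bound.} By \eqref{eq:param}, $\kappa-\frac12=-\frac1p$, $1-\frac1q=\frac1p$ and \eqref{eq:j},
\[
D\sigma j^{-1/q}=C_1k^{\kappa+\delta-1/2}j^{1-1/q}=C_1k^\delta\Bigl(\frac jk\Bigr)^{1/p}\le2C_1k^{\delta-\beta/p}=2C_1k^{-\theta}.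
\]
For a fixed pair $(O',M')$ the vectors $O'^\top v_1,\dots,O'^\top v_n$ are independent Gaussian vectors in $\mathbb R^j$ by (F1). By Lemma~\ref{lem:smallball}, all of them lie in $L(M')$ with probability at most $2^n(2ec_pC_1k^{-\theta})^{jn}\le(4ec_pC_1k^{-\theta})^{jn}$. With \eqref{eq:nets},
\[
\mathbb P(\mathcal B)\le\bigl(288\,ec_pC_1\,k^{-\theta/2}\bigr)^{jn},
\]
which tends to $0$ because $\theta>0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Lewis}
Lewis, Studia Math. \textbf{63} (1978).

\bibitem{problem}
\emph{On the distance of subspaces of $l_p^n$ to $l_p^k$},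
\texttt{http://www.electronicsandbooks.com/\allowbreak edt/\allowbreak manual/\allowbreak Magazine/\allowbreak T/\allowbreak Transactions\%20\allowbreak of\%20\allowbreak the\%20\allowbreak American\%20\allowbreak Mathematical\%20\allowbreak Society\%20\allowbreak US/\allowbreak 1900-2006/\allowbreak 1991-324-01/\allowbreak S0002-9947-1991-0989576-2.pdf}

\end{thebibliography}
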